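\title{Isomorphic Coxeter groups with non-homeomorphic boundaries}

\begin{abstract}
The boundary of a Coxeter system is the visual boundary of its Davis complex with the Moussong metric. Dranishnikov's Rigidity Conjecture asserts that, up to homeomorphism, it depends only on the group. We show that the conjecture is false: for every $n\ge1$ there is a Coxeter group with $n+1$ Coxeter generating sets whose boundaries are pairwise non-homeomorphic. The examples use the two Coxeter systems of the dihedral group of order $12$, whose cells are a $12$-gon and a hexagonal prism. The group is built so that a ratio of two exponential growth rates, which depends on the shape of this cell, is a topological invariant of the boundary.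
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $V$ be a finite set and let $m:V\times V\to\mathbb N\cup\{\infty\}$ be symmetric, with $m(v,v)=1$ for all $v$ and $m(v,w)\ge2$ for $v\ne w$. The group
\[
\Gamma=\langle V\mid (vw)^{m(v,w)}=1\ \text{ for } v,w\in V\rangle ,
\]
where relations with $m(v,w)=\infty$ are omitted, is a \emph{Coxeter group}; the pair $(\Gamma,V)$ is a \emph{Coxeter system} and $V$ is a \emph{Coxeter generating set}. One group may have several Coxeter generating sets with different functions $m$.

For $A\subset V$ the \emph{special subgroup} $\langle A\rangle$ is again a Coxeter group, with Coxeter generating set $A$; we call $A$ \emph{spherical} if $\langle A\rangle$ is finite. In that case $\langle A\rangle$ acts on Euclidean space $\mathbb R^A$ as a finite reflection group, the elements of $A$ being the reflections in the walls of a fundamental chamber. The \emph{Coxeter polytope} of $A$ is the convex hull of the orbit of the point of the chamber at distance $\frac12$ from each of its walls. Its vertices correspond to the elements of $\langle A\rangle$, its faces to the cosets of the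 subgroups $\langle B\rangle$, $B\subset A$, and all its edges have length $1$. For $A=\{v,w\}$ it is the regular $2m(v,w)$-gon, and if $A=A'\sqcup A''$ with $m=2$ on $A'\times A''$, it is the product of the polytopes of $A'$ and $A''$.

The \emph{Davis complex} $\Sigma(\Gamma,V)$ has one cell for every coset $\gamma\langle A\rangle$ with $A$ spherical, a copy of the Coxeter polytope of $A$, and the face relation is inclusion of cosets. Its vertex set is $\Gamma$, its $1$-skeleton is the Cayley graph with edges $[\gamma,\gamma v]$, it is contractible, and $\Gamma$ acts on it properly discontinuously and cocompactly by left multiplication. The \emph{Moussong metric} is the piecewise Euclidean metric: the distance of two points is the infimum of the lengths of chains of straight segments joining them, each segment lying in one cell. With this metric $\Sigma(\Gamma,V)$ is a CAT(0) geodesic space. In the right-angled case, when $m(v,w)\in\{2,\infty\}$ for $v\neq w$, all cells are unit cubes. The \emph{boundary} $\partial\Sigma(\Gamma,V)$ is the set of geodesic rays emanating from the vertex $1\in\Gamma$, with the topology of uniform convergence on compact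 sets. It is a finite-dimensional metrizable compactum; up to homeomorphism it depends neither on the base point nor on a global rescaling of the metric.

The following conjecture of Dranishnikov is stated in \cite{problem}.

\medskip
\noindent\textbf{Rigidity Conjecture.} \emph{Isomorphic Coxeter groups have homeomorphic boundaries: if $(\Gamma_1,V_1)$ and $(\Gamma_2,V_2)$ are Coxeter systems and $\Gamma_1\cong\Gamma_2$ as abstract groups, then $\partial\Sigma(\Gamma_1,V_1)$ and $\partial\Sigma(\Gamma_2,V_2)$ are homeomorphic.}
\medskip

Transporting $V_2$ along an isomorphism, we may think of one group $\Gamma$ with two Coxeter generating sets. The simplest cases support the conjecture. For a finite group the complex is one polytope and the boundary is empty. In general the identity of $\Gamma$ is a quasi-isometry between the two complexes; if they are Gromov hyperbolic, it extends to a homeomorphism of the boundaries. The Davis complex of a direct product of Coxeter systems is the metric product and its boundary is the join of the boundaries, so the conclusion passes to direct products of pairs of systems for which it holds. The last case contains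 a warning, though. A ray in a product has a slope, and a quasi-isometry that distorts one factor changes slopes. The join forgets this. Our examples are built so that the boundary remembers it.

\subsection{The results}

Let $D\ne1$ be a finite group with a Coxeter generating set $S$. Let $\Gamma=\Gamma(D)$ be the Coxeter group with generating set
\[
V_S=\{a_1,\dots,a_9\}\cup\{l_1,\dots,l_4\}\cup S
\]
and the following function $m$ (see Figure~\ref{fig:graph}); indices of the $a_i$ are read modulo $9$ throughout.
\begin{itemize}
\item $m(a_i,a_{i+1})=2$;
\item $m(l_1,l_3)=m(l_1,l_4)=m(l_2,l_3)=m(l_2,l_4)=2$;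
\item $m(l_k,x)=2$ for $x\in\{a_1,a_4,a_7\}\cup S$;
\item on $S\times S$, $m$ is the function of the system $(D,S)$;
\item $m(v,w)=\infty$ for all other pairs $v\ne w$.
\end{itemize}
Put
\[
M=\langle a_1,\dots,a_9\rangle,\qquad Q=\langle a_1,a_4,a_7\rangle\cong\mathbb Z_2*\mathbb Z_2*\mathbb Z_2,\qquad L=\langle l_1,\dots,l_4\rangle\cong D_\infty\times D_\infty ,
\]
and let $G=\langle \{a_1,a_4,a_7\}\cup S\rangle=Q*D$ and $P=G\times L$. Every defining relation involves only generators of $M$ or only generators of $P$, so
\[
\Gamma=M*_QP=M*_Q\bigl((Q*D)\times L\bigr).
\]
The right-hand side does not mention $S$. Hence, if $S$ and $S'$ are Coxeter generating sets of $D$, then $V_S$ and $V_{S'}$ are Coxeter generating sets of the same group $\Gamma(D)$.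

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \i in {1,...,9} \coordinate (a\i) at ({130-40*\i}:2.3);
\draw (a1)--(a2)--(a3)--(a4)--(a5)--(a6)--(a7)--(a8)--(a9)--cycle;
\foreach \i in {1,...,9} {\fill (a\i) circle (1.6pt); \node at ({130-40*\i}:2.65) {$a_{\i}$};}
\node[draw] (L) at (0,0.1) {$l_1,\dots,l_4$};
\node[draw] (S) at (0,-1.4) {$S$};
\draw[very thick] (L)--(a1) (L)--(a4) (L)--(a7) (L)--(S);
\end{tikzpicture}
\caption{The generators of $\Gamma(D)$. A thin edge joins two commuting generators. A thick edge means that each of $l_1,\dots,l_4$ commutes with the generator, or with all generators, at the other end. Inside the boxes the relations are those of $D_\infty\times D_\infty$ and of $(D,S)$. All other pairs of generators have a product of infinite order.}\label{fig:graph}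
\end{figure}

The Davis complex $\Sigma_D=\Sigma(D,S)$ is a single Euclidean polytope with vertex set $D$. Let $|d|_S$ be the Euclidean distance between its vertices $1$ and $d$, and put
\[
p_S(\delta)=\sum_{1\ne d\in D}e^{-\delta|d|_S},\qquad q(\delta)=\sum_{m\ge1}3\cdot2^{m-1}e^{-\delta m}.
\]
The series $q$ counts the nontrivial elements of $Q$ by word length. It is finite if and only if $\delta>\log2$, and then $q(\delta)=3/(e^\delta-2)$. Since $D\ne1$, the function $p_S$ is positive, so on $(\log2,\infty)$ the product $q\,p_S$ is continuous and strictly decreasing from $+\infty$ to $0$. Let $\delta_S>\log2$ be the unique solution of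
\[
q(\delta_S)\,p_S(\delta_S)=1 .
\]
The number $\delta_S$ is the exponential growth rate of $G=Q*D$ measured in its Davis complex $\Sigma_G$. Indeed, elements of $G$ are alternating products of elements of $Q$ and $D$, and their lengths add (equation \eqref{eq:additive} below), so that $\sum_{g\in G}e^{-\delta d(1,g)}=(1+q)+(1+q)^2p_S\sum_{k\ge0}(qp_S)^k$ converges exactly for $\delta>\delta_S$. For example, if $D=\mathbb Z_2$, then $p_S=e^{-\delta}$, the equation for $x=e^{-\delta}$ reads $3x^2=1-2x$, and $\delta_S=\log3$, the growth rate of the $4$-regular tree $\Sigma_G$.

\begin{theorem}\label{thm:A}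
Let $S,S'$ be Coxeter generating sets of a finite group $D\neq1$. If $\partial\Sigma(\Gamma(D),V_S)$ and $\partial\Sigma(\Gamma(D),V_{S'})$ are homeomorphic, then $\delta_S=\delta_{S'}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $D_6$ be the dihedral group of order $12$ and let $D=(D_6)^n$, $n\ge1$. Then $\Gamma(D)$ has $n+1$ Coxeter generating sets with pairwise non-homeomorphic boundaries. In particular $(n=1)$ the Rigidity Conjecture is false.
\end{theorem}

For $n=1$ the counterexample is the group $\Gamma(D_6)$ with $D_6=\langle s,t\rangle$, $m(s,t)=6$, and the two generating sets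
\[
V_1=\{a_1,\dots,a_9,\,l_1,\dots,l_4,\,s,\,t\},\qquad V_2=\{a_1,\dots,a_9,\,l_1,\dots,l_4,\,s,\,tst,\,(st)^3\}.
\]

Section~\ref{sec:dihedral} deduces Theorem~\ref{thm:B} from Theorem~\ref{thm:A}, and Section~\ref{sec:idea} explains why Theorem~\ref{thm:A} holds. Its proof occupies Sections~\ref{sec:background}--\ref{sec:growth}.

\section{Two cells for the dihedral group of order 12}\label{sec:dihedral}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
In $D_6=\langle s,t\mid s^2,t^2,(st)^6\rangle$ put $r=tst$ and $z=(st)^3$. Then $sr=(st)^2$ has order $3$, so $\langle s,r\rangle$ is the dihedral group of order $6$, which has trivial center. The element $z$ is central of order $2$, so it is not in $\langle s,r\rangle$, and $D_6=\langle s,r\rangle\times\langle z\rangle$. Thus $\{s,t\}$, of type $I_2(6)$, and $\{s,r,z\}$, of type $A_2\times A_1$, are both Coxeter generating sets of $D_6$.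

The cell of the first system is the regular $12$-gon with unit sides. A chord that spans $k$ sides has length $\mu_k=\sin(k\pi/12)/\sin(\pi/12)$, which increases for $1\le k\le6$; from a fixed vertex, $\mu_1=1,\mu_2,\dots,\mu_5$ occur twice and $\mu_6$ once. We have $\mu_2=2\cos(\pi/12)$, so $\mu_2^2=2+\sqrt3>2$, and $\mu_3=1+\sqrt3$, so $\mu_3^2=4+2\sqrt3>5$. The cell of the second system is the prism (unit regular hexagon)$\,\times[0,1]$. In the hexagon the distances from a vertex to the vertices are $0,1,1,\sqrt3,\sqrt3,2$; on the other face of the prism they become $1,\sqrt2,\sqrt2,2,2,\sqrt5$. In increasing order, the eleven nonzero lengths are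
\[
\begin{array}{l|ccccccccccc}
12\text{-gon}&1&1&\mu_2&\mu_2&\mu_3&\mu_3&\mu_4&\mu_4&\mu_5&\mu_5&\mu_6\\
\text{prism}&1&1&1&\sqrt2&\sqrt2&\sqrt3&\sqrt3&2&2&2&\sqrt5
\end{array}
\]
The first two columns agree. In the next two, $1$ and $\sqrt2$ are less than $\mu_2$. In the last seven the lower entry is at most $\sqrt5<\mu_3$. Matching columns gives a bijection of sets $\beta:D_6\to D_6$ with $\beta(1)=1$ and $|\beta(d)|_{\{s,r,z\}}\le|d|_{\{s,t\}}$ for all $d$, with strict inequality for some $d$.

In $D=(D_6)^n$ let $S_j$, $0\le j\le n$, be the Coxeter generating set that uses the second system in the first $j$ factors and the first system in the others. The cell of $(D,S_j)$ is the metric product of the cells of the factors, so $|d|_{S_j}^2$ is the sum of the squared lengths of the coordinates of $d$. Let $\beta_{j+1}$ apply $\beta$ in the $(j+1)$-st coordinate and fix the other coordinates. It is a bijection of $D$ fixing $1$, and $|\beta_{j+1}(d)|_{S_{j+1}}\le|d|_{S_j}$, strictly for some $d$. Hence $p_{S_{j+1}}>p_{S_j}$ on $(0,\infty)$. So $q\,p_{S_{j+1}}>1$ at $\delta_{S_j}$, and $\delta_{S_0}<\delta_{S_1}<\dots<\delta_{S_n}$. By Theorem~\ref{thm:A}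 the boundaries of the systems $(\Gamma(D),V_{S_j})$ are pairwise non-homeomorphic.
\end{proof}

\section{How the boundary measures length}\label{sec:idea}

This section is a guide; all claims in it are proved at the places indicated. Fix $D$ and $S$ and let $X=\Sigma(\Gamma,V_S)$. The amalgam $\Gamma=M*_QP$ makes $X$ a tree of spaces: copies of a hyperbolic \emph{plane} $H=\Sigma_M$ and copies of a \emph{block} $Y=\Sigma_P=\Sigma_G\times\mathbb R^2$ are glued along copies of the trivalent tree $T=\Sigma_Q$ (Section~\ref{sec:pieces}). Only the factor $\Sigma_G$, a tree-like union of trivalent trees and copies of the polytope $\Sigma_D$, depends on $S$.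

\emph{Slopes.} A ray in $Y$ from the base point $o=(1,0)$ that is not contained in $\{1\}\times\mathbb R^2$ has a direction $\xi\in\partial\Sigma_G$ and a slope $z\in\mathbb R^2$: it moves by $z$ in $\mathbb R^2$ per unit of length traveled in $\Sigma_G$. The point $(p,h)$ is seen from $o$ at slope $h/|p|$, where $|p|=d(1,p)$ depends on $S$. But $\partial Y$ is the join of a Cantor set and a circle for every $S$ (Section~\ref{sec:block}); it has no marks from which slopes could be read off.

\emph{Marks.} The planes supply them. For every tree $\tau\subset\Sigma_G$ and every $h\in\mathbb Z^2$ a plane is glued to $Y$ along $\tau\times\{h\}$. The tree cuts the plane into regions, each bounded by a line $\ell\times\{h\}$ with $\ell\subset\tau$, which we call a window. The boundary points seen through this window form a component $Z_{\ell,h}$ of $\partial X\setminus\partial Y$ (Proposition~\ref{prop:components}). A ray from $o$ to a point of $Z_{\ell,h}$ first follows a segment from $o$ to a point $(p,h)$ with $p\in\ell$. Let $r(\ell)=d(1,\ell)$. As $p$ runs through $\ell$, the number $|p|$ runs through $[r(\ell),\infty)$, and the slope $h/|p|$ runs through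 the segment from $h/r(\ell)$ to $0$. So if $\ell$ lies far out in the direction $\xi$, then $\overline{Z_{\ell,h}}$ is close to the segment from $(\xi,0)$ to $(\xi,h/r(\ell))$ (Proposition~\ref{prop:limits}). For fixed $\ell$ the tips of these segments form the lattice $r(\ell)^{-1}\mathbb Z^2$ in the plane $\{\xi\}\times\mathbb R^2$.

\emph{Counting tips.} Let $\varphi:\partial X_1\to\partial X_2$ be a homeomorphism between the boundaries for two sets $S_1,S_2$. All the structure above is topological, so $\varphi$ induces a bijection $\varphi_*$ of lines and homeomorphisms $F_\xi$ of $\mathbb R^2$, and it carries the lattice $r^{-1}\mathbb Z^2$ bijectively to $r'^{-1}\mathbb Z^2$, where $r=r_1(\ell)$ and $r'=r_2(\varphi_*\ell)$, by a map that is close to $F_\xi$. Suppose for instance that $F_\xi(z)=\lambda z$. The unit disk contains about $\pi r^2$ points of the first lattice, and its image contains about $\pi\lambda^2r'^2$ points of the second, so $r/r'\approx\lambda$. In general $r/r'$ tends to a number $c(\xi)$ as $\ell$ tends to $\xi$, \emph{no matter how} (Proposition~\ref{prop:ratio}).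

\begin{example}\label{ex:identity}
Let $D=D_6$, $S_1=\{s,t\}$, $S_2=\{s,r,z\}$ as in Section~\ref{sec:dihedral}. We have $|t|_{S_1}=1$. Also $z\cdot srs=(st)^3\,ststs=(st)^{-1}s=t$, and $srs$ is the vertex of the hexagon opposite to $1$, so $|t|_{S_2}=\sqrt5$. Lines are given by cosets of $\langle a_i,a_{i+3}\rangle$ in $G$, so they can be compared in the two complexes. Let $\ell_n$ and $\ell'_n$ be the lines with vertex sets $(a_1a_4)^n\langle a_7,a_1\rangle$ and $(a_1a_4)^n(a_7t)^n\langle a_7,a_1\rangle$. Both sequences tend to the end $\xi$ of the ray through the vertices $(a_1a_4)^n$. By \eqref{eq:additive} below, $r_1(\ell_n)=r_2(\ell_n)=2n$, while $r_1(\ell'_n)=4n$ and $r_2(\ell'_n)=(3+\sqrt5)\,n$. The ratio $r_1/r_2$ is $1$ along the first sequence and $4/(3+\sqrt5)$ along the second. So $\varphi_*$ cannot be the identity on cosets.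
\end{example}

\emph{Growth rates.} An arbitrary $\varphi$ need not respect the group, so the two test sequences of the example must be replaced by two \emph{families} of lines that $\varphi_*$ is forced to respect: all lines near $\xi$, and the lines near $\xi$ inside one tree $\tau$ with $\xi\in\partial\tau$ (Lemma~\ref{lem:trees}). Counted by $r$, the first family grows with exponent $\delta_S$ and the second with exponent $\log2$ (Lemma~\ref{lem:growth}). A bijection that divides $r$ by approximately $c(\xi)$ multiplies both exponents by $c(\xi)$. The second family gives $c(\xi)=1$, and then the first gives $\delta_{S_1}=\delta_{S_2}$. The invariant is thus the ratio $\delta_S/\log2$, which would not change if $\Sigma_G$ were rescaled.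

\section{Background}\label{sec:background}

\subsection{CAT(0) spaces}

Let $X$ be a proper CAT(0) space. Geodesics are parametrized by arc length. We use the following textbook facts, for which we refer to \cite{BH}.
\begin{itemize}
\item[(G1)] Two points $x,y$ are joined by a unique geodesic $[x,y]$. Local geodesics are geodesics. If $\alpha,\alpha'$ are geodesics from one point, then $d(\alpha(t),\alpha'(t))\le\frac ts\,d(\alpha(s),\alpha'(s))$ for $0\le t\le s$.
\item[(G2)] Two rays are \emph{asymptotic} if they stay at bounded distance. From every point there is exactly one ray in each asymptote class. So the visual boundary $\partial X$ is the set of classes, called \emph{endpoints}; it is compact and metrizable, its topology does not depend on the base point $o$, and isometries act on it by homeomorphisms. Points $x_n\in X$ with $d(o,x_n)\to\infty$ \emph{converge} to $\xi\in\partial X$ if the segments $[o,x_n]$ converge to the ray from $o$ to $\xi$ uniformly on compact sets. If two sequences of segments or rays from $o$ have $n$-th terms that agree on $[0,R_n]$ with $R_n\to\infty$, then they have the same subsequential limits.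
\item[(G3)] If $A\subset X$ is closed and convex, then $\partial A$ is a closed subspace of $\partial X$, and the ray from a point of $A$ to a point of $\partial A$ stays in $A$. A geodesic that starts in $A$ and leaves $A$ does not return to $A$.
\item[(G4)] In a Euclidean polyhedral complex with finitely many shapes of cells, the \emph{link} $\mathrm{Lk}(p)$ of a point $p$ is the space of directions at $p$, a piecewise spherical complex with its length metric. A concatenation of two geodesic segments at $p$ is a local geodesic if and only if their directions at $p$ have distance at least $\pi$ in $\mathrm{Lk}(p)$.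
\item[(G5)] (Reshetnyak's gluing theorem, \cite[II.11.1]{BH}.) If two complete CAT(0) spaces are glued along an isometry between closed convex subsets, the result is CAT(0) and contains both spaces isometrically.
\item[(G6)] Two proper geodesic spaces on which one group acts properly and cocompactly by isometries are quasi-isometric. A geodesic space is \emph{hyperbolic} if for some $\eta$ its triangles are $\eta$-thin: each side lies in the closed $\eta$-neighborhood of the other two. Hyperbolicity is invariant under quasi-isometry, and a quasi-isometry between hyperbolic proper CAT(0) spaces induces a homeomorphism of visual boundaries.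
\item[(G7)] The geodesics of a product $X'\times X''$ with the metric $\sqrt{d'^2+d''^2}$ are the pairs of constant speed geodesics, and $\partial(X'\times X'')$ is the join $\partial X'*\partial X''$.
\end{itemize}

The next lemma is our tool for cutting boundaries into pieces.

\begin{lemma}[Splitting]\label{lem:split}
Let $X$ be a proper CAT(0) space, $X=A\cup B$ with $A,B$ closed, and suppose that $C=A\cap B$ is nonempty and convex. Then $A$ and $B$ are convex, $\partial X=\partial A\cup\partial B$, and $\partial A\cap\partial B=\partial C$.
\end{lemma}

\begin{proof}
The sets $A\setminus C=X\setminus B$ and $B\setminus C=X\setminus A$ are open and disjoint. Suppose that a geodesic between points of $A$ contains a point of $B\setminus C$. The maximal open subsegment around this point that lies in $B\setminus C$ has both endpoints in $B$ and outside $B\setminus C$, so in $C$. As $C$ is convex, the subsegment lies in $C$, a contradiction. So $A$ is convex, and by symmetry so is $B$. A ray from a point $o\in C$ either stays in $C$ or leaves $C$ for good by (G3); in the second case its remaining part is connected and lies in $A\setminus C$ or in $B\setminus C$.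 Hence the ray lies in $A$ or in $B$. If its endpoint is in $\partial A\cap\partial B$, then by (G3) it lies in $A\cap B=C$.
\end{proof}

\subsection{Coxeter groups and amalgams}

Let $(\Gamma,V)$ be a Coxeter system with word length $\|\cdot\|$.
\begin{itemize}
\item[(W1)] For $A,B\subset V$ we have $\langle A\rangle\cap\langle B\rangle=\langle A\cap B\rangle$, and on $\langle A\rangle$ the word lengths with respect to $A$ and to $V$ agree.
\item[(W2)] $\|\gamma v\|=\|\gamma\|\pm1$ for $v\in V$. In the right-angled case, two reduced words for the same element differ by a sequence of swaps of adjacent commuting letters (Tits).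
\item[(W3)] The \emph{wall} of an edge $[x,xv]$ of the Cayley graph is the set of edges $[y,yw]$ with $ywy^{-1}=xvx^{-1}$. Removing the open edges of a wall leaves two components. A geodesic edge path from $x$ to $y$ crosses exactly the walls that separate $x$ from $y$, each once; there are $\|x^{-1}y\|$ of them.
\item[(W4)] The link of a vertex $x$ of $\Sigma(\Gamma,V)$ has a vertex $v$ for each $v\in V$, the direction of $[x,xv]$, and a simplex for each nonempty spherical subset. If $m(v,w)=2$, the edge $\{v,w\}$ has length $\pi/2$.
\end{itemize}
The \emph{Bass--Serre tree} of an amalgam $\Gamma=\Gamma'*_{\Gamma_0}\Gamma''$ is the graph whose vertices are the cosets of $\Gamma'$ and of $\Gamma''$ and whose edges are the cosets $x\Gamma_0$, joining $x\Gamma'$ to $x\Gamma''$; it is a tree.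

For a special subgroup $\Lambda=\langle A\rangle$ we write $\Sigma_\Lambda$ for the subcomplex of $\Sigma(\Gamma,V)$ formed by the cells whose vertices lie in $\Lambda$. As a polyhedral complex it is $\Sigma(\Lambda,A)$, so its own piecewise Euclidean metric is CAT(0).

\section{The tree of planes and blocks}\label{sec:pieces}

From here to Section~\ref{sec:windows} we fix $D$ and $S$ and write $X=\Sigma(\Gamma,V_S)$.

\subsection{Pieces}

The generators $a_i$ with $i\notin\{1,4,7\}$ have finite $m$ only with $a_{i\pm1}$. So a spherical subset of $V_S$ consists of generators of $M$ or of generators of $P$, and those of both kinds are $\emptyset,\{a_1\},\{a_4\},\{a_7\}$. Hence $X$ is the union of the \emph{planes} $\gamma H$, $H=\Sigma_M$, and the \emph{blocks} $\gamma Y$, $Y=\Sigma_P$; we call them \emph{pieces}. Their vertex sets are the cosets $\gamma M$ and $\gamma P$, and two subcomplexes meet only if they share a vertex. So distinct pieces of the same kind are disjoint. Since $M\cap P=Q$ by (W1), a plane and a block are disjoint or meet in a translate $xT$ of $T=\Sigma_Q$, the $3$-regular tree with unit edges; the edge $[x,xa_i]$ has \emph{color}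 $i\in\{1,4,7\}$. Let $\mathbb T$ be the Bass--Serre tree of $M*_QP$. Its vertices are the pieces, and an edge $f=xQ$ corresponds to the tree $T_f=xT$. Two distinct pieces meet if and only if they are joined by an edge $f$, and then they meet in $T_f$. Distinct trees $T_f$ are disjoint.

\subsection{Planes}

By (W4), $H$ is a square complex in which the link of each vertex is the $9$-cycle $a_1,\dots,a_9$ with edges of length $\pi/2$. So $H$ is a contractible surface without boundary, that is, homeomorphic to $\mathbb R^2$. The group $M$ also acts properly and cocompactly on the hyperbolic plane, generated by the reflections in the sides of a right-angled $9$-gon. By (G6), $H$ is hyperbolic, say with $\eta$-thin triangles, and $\partial H\cong\mathbb S^1$.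

In a vertex link the points $a_1,a_4,a_7$ are at pairwise distance $3\pi/2\ge\pi$. By (G4) and (G1), non-backtracking paths in $T$ are geodesics of $H$, so $T$ is convex in $H$ and carries its tree metric.

\begin{lemma}\label{lem:extend}
Every direction at every point of $H$ is the initial direction of a geodesic ray of $H$.
\end{lemma}

\begin{proof}
The link of a point of $H$ is a circle of length $9\pi/2$ at a vertex and $2\pi$ elsewhere, so each direction has a direction at distance at least $\pi$. By (G4) and (G1) every geodesic segment can be prolonged a little beyond its end. Fix a short segment in the given direction. The set of lengths to which it can be prolonged is therefore open in $[0,\infty)$, and it is closed because $H$ is proper, so that geodesics of bounded length subconverge. Hence there are prolongations of length $n$ for all $n$, and a subsequence of them converges to a ray.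
\end{proof}

\subsection{Blocks}

The cells of $Y=\Sigma_{G\times L}$ are the products of cells of $\Sigma_G$ and $\Sigma_L$, so $Y=\Sigma_G\times\Sigma_L$ isometrically. The Davis complex of $D_\infty$ is $\mathbb R$ with vertex set $\mathbb Z$, so $\Sigma_L=\mathbb R^2$ with vertex set $\mathbb Z^2$ and $1\in L$ at the origin.

The complex $\Sigma_G$ is the union of the trees $gT$ and the \emph{$D$-cells} $g\Sigma_D$, $g\in G$. Let $\mathcal T$ be the set of these trees. Each vertex $x\in G$ lies in exactly one tree and one $D$-cell. Trees and $D$-cells are the vertices of the Bass--Serre tree of $Q*D$, the elements of $G$ are its edges, and a tree and a $D$-cell meet exactly in the vertex that joins them, if there is one. Consequently every vertex $x$ is a cut point: $\Sigma_G\setminus\{x\}$ has four components, one for each of the three tree edges at $x$, and one, the \emph{$D$-side} of $x$, that contains the rest of the $D$-cell at $x$. A chain of segments that leaves a tree or a $D$-cell through a vertex $x$ can return to it only through $x$, and deleting such an excursion does not increase the length. So trees and $D$-cells are convex in $\Sigma_G$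 and carry their own metrics.

For $p\in\Sigma_G$ put $|p|=d(1,p)$. Every $g\in G$ has a unique normal form $g=q_0d_1q_1\cdots d_kq_k$ with $k\ge0$, $q_j\in Q$, $d_j\in D\setminus\{1\}$, and $q_j\ne1$ for $0<j<k$. The initial subwords $q_0,\,q_0d_1,\,q_0d_1q_1,\dots$ are the consecutive edges of a path without backtracking in the Bass--Serre tree, so the geodesic from $1$ to each of them passes through the preceding one. By induction,
\begin{equation}\label{eq:additive}
|q_0d_1q_1\cdots d_kq_k|=\sum_j\|q_j\|+\sum_j|d_j|_S .
\end{equation}
If $\tau=gT$ with $g$ as above, let $x_\tau=q_0d_1\cdots q_{k-1}d_k$ for $k\ge1$ and $x_\tau=1$ for $k=0$, that is, for $\tau=T$. This \emph{entry vertex} depends only on $\tau$. For $\tau\neq T$ the point $1$ lies on the $D$-side of $x_\tau$. So in all cases the geodesic from $1$ to a point $p\in\tau$ passes through $x_\tau$ and then stays in $\tau$, and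
\begin{equation}\label{eq:entry}
|p|=|x_\tau|+d(x_\tau,p)\qquad(p\in\tau).
\end{equation}

The cosets of $Q$ in $P=G\times L$ are the sets $gQ\times\{h\}$. So the trees $T_f\subset Y$ are exactly the sets $\tau\times h:=\tau\times\{h\}$ with $\tau\in\mathcal T$ and $h\in\mathbb Z^2$; they are convex in $Y$. Let $H_{\tau,h}$ be the plane glued to $Y$ along $\tau\times h$.

\subsection{Convexity and sides}

\begin{lemma}\label{lem:convex}
The union of the pieces in any subtree of $\mathbb T$ is convex in $X$, and on each piece the metric of $X$ is the metric of the piece. In particular all pieces and all trees $T_f$ are convex in $X$.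
\end{lemma}

\begin{proof}
For a finite subtree let $F$ be the union of its pieces, with its own piecewise Euclidean metric $d_F$. Adding to the subtree one more vertex $w$ along an edge $f$ glues the piece $w$ to $F$ along $F\cap w=T_f$, which is convex in both pieces that contain it. By (G5) and induction, $(F,d_F)$ is CAT(0), and $d_{F'}=d_F$ on $F$ whenever $F\subset F'$ are two such unions. A chain of segments in $X$ between points of $F$ lies in finitely many cells, hence in some $F'\supset F$, and so has length at least $d_{F'}=d_F$. Thus $d_X=d_F$ on $F$. The $d_F$-geodesic between two points of $F$ is then the geodesic of $X$, so $F$ is convex. Two points in the union over an infinite subtree lie in the union over a finite subtree of it.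
\end{proof}

An edge $f$ divides $\mathbb T$ into two subtrees. The unions of their pieces are the two \emph{sides} of $f$, subcomplexes $X_f^+$ and $X_f^-$ that cover $X$. Only adjacent pieces meet, so $X_f^+\cap X_f^-=T_f$, and Lemma~\ref{lem:split} gives
\begin{equation}\label{eq:sides}
\partial X=\partial X_f^+\cup\partial X_f^-,\qquad \partial X_f^+\cap\partial X_f^-=\partial T_f .
\end{equation}
The set $\partial T_f$ is a Cantor set. If $w\ne w'$ are pieces and $f$ is an edge between them, then $\partial w\cap\partial w'\subset\partial T_f$ by \eqref{eq:sides}. If $w$ is an endpoint of $f$, the side of $f$ that does not contain $w$ is the \emph{part behind $T_f$, seen from $w$}. It meets $w$ in $T_f$, and the parts behind different trees of $w$ are disjoint, since their pieces are at distance at least $2$ in $\mathbb T$.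

A subset of $\partial X$ that no Cantor set $\partial T_f$ cuts chooses a side of every edge. The next lemma says where these choices lead. For an edge ray $f_1,f_2,\dots$ in $\mathbb T$ we always let $X_{f_n}^+$ be the side that contains the tail of the ray.

\begin{lemma}\label{lem:orient}
Let $\mathcal S\subset\partial X$ be a set such that for every edge $f$ exactly one of $\partial X_f^+$, $\partial X_f^-$ contains $\mathcal S$. Then either $\mathcal S\subset\partial w$ for some piece $w$, or from every piece there starts an edge ray $f_1,f_2,\dots$ with $\mathcal S\subset\partial X_{f_n}^+$ for all $n$.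
\end{lemma}

\begin{proof}
Orient each edge toward the side whose boundary contains $\mathcal S$. Suppose that two edges $f\ne f'$ leave the same vertex $w$. The side to which $f'$ points is contained in the side of $f$ that contains $w$, so the boundaries of both sides of $f$ contain $\mathcal S$, contrary to the hypothesis. Thus each vertex has at most one outgoing edge.

Suppose that all edges at $w$ point to $w$. The sides to which they point have intersection $w$: a point outside $w$ lies in the part behind some $T_f\subset w$ and not in $T_f$, so it is not in the other side of $f$. By (G3), a ray from a point of $w$ to a point of $\mathcal S$ lies in each of these sides, hence in $w$. So $\mathcal S\subset\partial w$.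

Otherwise every vertex has exactly one outgoing edge. Following the outgoing edges from a given vertex produces a path $f_1,f_2,\dots$. It does not backtrack, because $f_n$ is incoming at the vertex that $f_{n+1}$ leaves. So it is an edge ray, and each $f_n$ points to its tail.
\end{proof}

\section{Trees in a plane diverge}\label{sec:diverge}

To use Lemma~\ref{lem:orient} we must know that the sides along an edge ray shrink to at most one boundary point. Inside a block there is no such shrinking: the trees $\tau\times h$ and $\tau\times h'$ are parallel. But every second vertex of the ray is a plane, and in a plane distinct trees come close only on a bounded set. This is where the spacing of $a_1,a_4,a_7$ on the $9$-cycle is used.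

\begin{lemma}\label{lem:centralizer}
The centralizer of $a_i$ in $M$ is $\langle a_i\rangle\times\langle a_{i-1},a_{i+1}\rangle$.
\end{lemma}

\begin{proof}
This subgroup commutes with $a_i$. Conversely let $\gamma$ commute with $a_i$. Replacing $\gamma$ by $\gamma a_i$ if necessary, we may assume that $\|\gamma a_i\|=\|\gamma\|+1$. Let $s_1\cdots s_k$ be a reduced word for $\gamma$. Then $a_is_1\cdots s_k$ and $s_1\cdots s_ka_i$ are reduced words for the same element, so by (W2) they differ by swaps of adjacent commuting letters. Let $a_j$ be a generator that does not commute with $a_i$. A swap never exchanges $a_i$ with $a_j$, so it does not change the word obtained by deleting all letters other than $a_i,a_j$. If $u$ is the word obtained in this way from $s_1\cdots s_k$, then $a_iu=ua_i$ as words. Hence $u$ is a power of $a_i$, and $a_j$ does not occur in $s_1\cdots s_k$. So $\gamma\in\langle a_{i-1},a_i,a_{i+1}\rangle$.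
\end{proof}

\begin{lemma}\label{lem:bounded}
For every $R$ there is $\kappa_0(R)$ such that for any two distinct trees $T',T''$ of the form $T_f$ in one plane, the set $\{a\in T':d(a,T'')\le R\}$ has diameter at most $\kappa_0(R)$. In particular $\partial T'\cap\partial T''=\emptyset$.
\end{lemma}

\begin{proof}
We may assume that the plane is $H$; the vertex sets of $T',T''$ are cosets of $Q$ in $M$. Let $R'$ be the largest word length of an element $\gamma\in M$ with $d(1,\gamma)\le R+1$. If $a\in T'$ and $d(a,T'')\le R$, then a vertex of $T'$ within $\frac12$ of $a$ is within $R+1$ of a vertex of $T''$, hence at word distance at most $R'$ from it. So it suffices to prove the following: if $x_1,x_2\in T'$ and $y_1,y_2\in T''$ are vertices with $\|x_k^{-1}y_k\|\le R'$, then the distance $n$ of $x_1,x_2$ in $T'$ is less than $4R'+2$. Then $\kappa_0(R)=4R'+3$ works.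

Suppose that $n\ge4R'+2$. By (W1) the path in $T'$ from $x_1$ to $x_2$ is a geodesic of the Cayley graph of $M$, so by (W3) its $n$ edges lie in $n$ distinct walls separating $x_1$ from $x_2$. A wall that separates $x_1,x_2$ but not $y_1,y_2$ separates $x_1,y_1$ or $x_2,y_2$, and there are at most $2R'$ such walls. The path contains $2R'+1$ disjoint pairs of consecutive edges. So for one pair $[x,xa_i]$, $[xa_i,xa_ia_j]$, with $i\ne j$ in $\{1,4,7\}$, both walls separate $y_1$ from $y_2$, and therefore contain edges of the path from $y_1$ to $y_2$ in $T''$.

Let $[y,ya_k]$ be an edge of $T''$ in the wall of $[x,xa_i]$, so $ya_ky^{-1}=xa_ix^{-1}$. The generators of $M$ have distinct images in the abelianization $\mathbb Z_2^9$, so $k=i$, and $x^{-1}y$ centralizes $a_i$. By Lemma~\ref{lem:centralizer}, $y=xw$ or $y=xa_iw$ with $w\in\langle a_{i-1},a_{i+1}\rangle$. In the first case $ya_i=xa_iw$. In both cases $xa_iw\in T''$. The same argument for the edge $[xa_i,xa_ia_j]$ gives $y'=xa_iw'$ or $y'=xa_ia_jw'$ for an edge $[y',y'a_j]$ of $T''$ and some $w'\in\langle a_{j-1},a_{j+1}\rangle$; again $xa_iw'\in T''$. As the vertex set of $T''$ is a coset of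 $Q$,
\[
w^{-1}w'\in Q\cap\langle a_{i-1},a_{i+1},a_{j-1},a_{j+1}\rangle=1
\]
by (W1), since none of $i\pm1,j\pm1$ is in $\{1,4,7\}$. The pairs $\{9,2\},\{3,5\},\{6,8\}$ of neighbors of $1,4,7$ are disjoint, so $w=w'\in\langle a_{i\pm1}\rangle\cap\langle a_{j\pm1}\rangle=1$. Hence $xa_i\in T'\cap T''$, although distinct trees are disjoint.

Finally, a point of $\partial T'\cap\partial T''$ would give a ray in $T'$ within bounded distance of $T''$.
\end{proof}

\begin{remark}
For a $6$-cycle $a_1,\dots,a_6$ and $Q=\langle a_1,a_3,a_5\rangle$ the lemma fails. There $a_2$ commutes with $a_1$ and $a_3$, so each vertex $g\in\langle a_1,a_3\rangle$ of $T$ is adjacent to the vertex $ga_2=a_2g$ of $a_2T\ne T$.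
\end{remark}

\begin{lemma}\label{lem:bridge}
There is a constant $\kappa$ such that, if $T'\ne T''$ are trees $T_f$ in one plane, $x,x'\in T'$ and $y,y'\in T''$, then some point of $[x,y]$ and some point of $[x',y']$ are at distance at most $\kappa$.
\end{lemma}

\begin{proof}
Put $\kappa=4\eta+\kappa_0(4\eta)$. Cutting a geodesic quadrilateral along a diagonal shows that each side lies in the closed $2\eta$-neighborhood of the other three. If $[x,y]$ and $[x',y']$ contain points at distance at most $2\eta$, we are done. Otherwise $[x,y]$ is covered by the closed $2\eta$-neighborhoods of $[x,x']\subset T'$ and $[y,y']\subset T''$, and it meets both. By connectedness some $p\in[x,y]$ lies in both, so there is $a\in T'$ with $d(p,a)\le2\eta$ and $d(a,T'')\le4\eta$. Exchanging the roles of the two segments gives $p'\in[x',y']$ and $a'\in T'$ with the same properties. By Lemma~\ref{lem:bounded}, $d(p,p')\le2\eta+\kappa_0(4\eta)+2\eta=\kappa$.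
\end{proof}

\begin{lemma}\label{lem:shrink}
Let $f_1,f_2,\dots$ be an edge ray in $\mathbb T$.
\begin{itemize}
\item[(a)] The set $\bigcap_n\partial X_{f_n}^+$ has at most one point.
\item[(b)] If $\omega$ lies in this set and $y_n\in\partial T_{f_n}$, then $y_n\to\omega$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $T_k=T_{f_k}$ and $X_k^\pm=X_{f_k}^\pm$, so that $X_k^+$ decreases and $X_k^-$ increases with $k$. Fix a base point $o$. For large $k$ a piece containing $o$ lies in $X_k^-$, and $o\notin T_k$ since the $T_k$ are disjoint. So $o\notin X_k^+$ for $k\ge k_0$.

\emph{Claim: if $k\ge k_0$ and $x\in\partial X_{k+2}^+$, then the ray from $o$ to $x$ meets $T_k$.} Otherwise it stays in $X_k^-$, because $X\setminus T_k$ is the disjoint union of the open sets $X_k^\pm\setminus T_k$. Then for $l=k,k+1,k+2$ we have $x\in\partial X_k^-\subset\partial X_l^-$ and $x\in\partial X_{k+2}^+\subset\partial X_l^+$, so $x\in\partial T_l$ by \eqref{eq:sides}. Planes and blocks alternate along the edge ray, so $T_k,T_{k+1}$ or $T_{k+1},T_{k+2}$ lie in one plane. This contradicts Lemma~\ref{lem:bounded}.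

Now let $k\ge k_0$ be such that $T_k,T_{k+1}$ lie in one plane; this holds for every second $k$. Let $x,x'\in\partial X_{k+3}^+$, with rays $\alpha,\alpha'$ from $o$. By the claim both rays meet $T_k$ and $T_{k+1}$. Apply Lemma~\ref{lem:bridge} to subsegments of $\alpha$ and $\alpha'$ from $T_k$ to $T_{k+1}$. Their parameters are at least $R_k=\min\{d(o,T_k),d(o,T_{k+1})\}$, so there are $s,s'\ge R_k$ with $d(\alpha(s),\alpha'(s'))\le\kappa$. Then $|s-s'|\le\kappa$ and $d(\alpha(s),\alpha'(s))\le2\kappa$, and (G1) gives
\[
d(\alpha(t),\alpha'(t))\le2\kappa t/R_k\qquad(0\le t\le R_k).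
\]
A ball contains finitely many vertices and the $T_k$ are disjoint, so $R_k\to\infty$. For (a) take $x,x'$ in the intersection and let $k\to\infty$. For (b) take $x=\omega$ and $x'=y_n$ with $n\ge k+3$, noting that $T_n\subset X_{k+3}^+$.
\end{proof}

\section{The boundary of a block}\label{sec:block}

\subsection{Coordinates}

Let $o=(1,0)\in Y=\Sigma_G\times\mathbb R^2$ be the vertex $1\in\Gamma$. We identify $\xi\in\partial\Sigma_G$ with the ray from $1$ and write $\partial L=\partial\Sigma_L=\mathbb S^1$. By (G7) the rays of $Y$ from $o$ are the maps $t\mapsto(\xi(t\cos\psi),\,t\sin\psi\cdot\theta)$ with $\xi\in\partial\Sigma_G$, $\theta\in \mathbb S^1$, $\psi\in[0,\pi/2]$. For $\psi=\pi/2$ the endpoint is $\theta\in\partial L$. For $\psi<\pi/2$ we denote it by $(\xi,z)$ with $z=\tan\psi\cdot\theta\in\mathbb R^2$, the \emph{slope}. Rays of this kind converge to a ray of this kind if and only if the slopes converge (compare second coordinates) and the $\xi$ converge (then compare first coordinates). So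
\[
\partial Y\setminus\partial L\cong\partial\Sigma_G\times\mathbb R^2,\qquad(\xi,0)=\xi .
\]
The segment from $o$ to $(p,h)$ has the same form with $\tan\psi=|h|/|p|$. Hence, for points $(p_n,h_n)\in Y$ with $|p_n|\to\infty$ and $p_n\to\xi$,
\begin{equation}\label{eq:conv}
\begin{array}{ll}
(p_n,h_n)\to(\xi,z)&\text{if }h_n/|p_n|\to z\in\mathbb R^2,\\[2pt]
(p_n,h_n)\to\theta\in\partial L&\text{if }|h_n|/|p_n|\to\infty\text{ and }h_n/|h_n|\to\theta .
\end{array}
\end{equation}
The set $\Delta_\xi=(\{\xi\}\times\mathbb R^2)\cup\partial L$ is the boundary of the convex Euclidean half-space $\xi([0,\infty))\times\mathbb R^2$. So it is a closed hemisphere with equator $\partial L$. We have $\Delta_\xi\cap\Delta_{\xi'}=\partial L$ for $\xi\ne\xi'$, and $\partial Y=\bigcup_\xi\Delta_\xi$ is connected. A ray in $\tau\times h$ is asymptotic to the corresponding ray in $\tau\times0$, so $\partial(\tau\times h)=\partial\tau\subset\partial\Sigma_G$ for all $h$.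

\subsection{Shadows and lines}

For a vertex $x\ne1$ of $\Sigma_G$ let $A_x$ be the union of $\{x\}$ and the component of $\Sigma_G\setminus\{x\}$ that contains $1$, and let $B_x$ be the union of $\{x\}$ and the other three components. The \emph{shadow} of $x$ is $\mathrm{Sh}(x)=\partial B_x$.

\begin{lemma}\label{lem:shadow}
\begin{itemize}
\item[(a)] $\mathrm{Sh}(x)$ is open and closed in $\partial\Sigma_G$. A geodesic from $1$ through $x$ lies in $B_x$ after $x$, and a ray from $1$ ends in $\mathrm{Sh}(x)$ if and only if it passes through $x$.
\item[(b)] A ray $\xi$ from $1$ passes through infinitely many vertices $x_1,x_2,\dots$, and the sets $\mathrm{Sh}(x_k)$ form a neighborhood basis of $\xi$. In particular $\partial\Sigma_G$ is totally disconnected.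
\item[(c)] Distinct trees $\tau,\tau'\in\mathcal T$ have disjoint boundaries.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:split} with $C=\{x\}$, $\partial C=\emptyset$, shows that $\partial\Sigma_G$ is the disjoint union of the closed sets $\partial A_x$ and $\partial B_x$. A ray from $1$ that misses $x$ stays in $A_x$, so it does not end in $\mathrm{Sh}(x)$. Near $x$, the set $A_x$ is contained in one tree edge or one $D$-cell, a convex polytope with its Euclidean metric that has $x$ as a vertex. A vertex of a polytope is not an interior point of a segment in it. So a geodesic that arrives at $x$ through $A_x$ continues in $B_x\setminus\{x\}$, and it stays there since it does not return to $x$.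

(b) The components of the complement of the vertex set are the tree edges and $D$-cells with their vertices removed. They are bounded, because $D$ is finite, so a ray meets infinitely many vertices, and $|x_k|\to\infty$. By (a), $\xi\in\mathrm{Sh}(x_k)$, and every ray in $\mathrm{Sh}(x_k)$ agrees with $\xi$ on $[0,|x_k|]$.

(c) Let $x\in\tau$ be the first edge of the path from $\tau$ to $\tau'$ in the Bass--Serre tree of $Q*D$. Then $\tau'$ lies on the $D$-side of $x$ and $\tau$ misses it. Apply Lemma~\ref{lem:split} to the closure of the $D$-side and the complement of the $D$-side, which meet in $\{x\}$.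
\end{proof}

A \emph{line} is a subcomplex $\ell=g\Sigma_{\langle a_i,a_{i+3}\rangle}$ of $\Sigma_G$ with $g\in G$, $i\in\{1,4,7\}$: a geodesic line in the tree $gT$ whose edges have alternately the colors $i$ and $i+3$. The pairs $(i,i+3)$ are $(1,4),(4,7),(7,1)$, so each vertex lies on exactly three lines, one for each pair of its tree edges. Let $\mathcal L$ be the set of lines, and $r(\ell)=d(1,\ell)$.

\begin{lemma}\label{lem:lines}
\begin{itemize}
\item[(a)] The two-point sets $\partial\ell$, $\ell\in\mathcal L$, are pairwise distinct.
\item[(b)] For each $\ell$ there is a vertex $b_\ell\in\ell$ with $|b_\ell|=r(\ell)$ such that every geodesic from $1$ to a point of $\ell$ or of $\partial\ell$ passes through $b_\ell$. For each $R$ only finitely many $\ell$ have $r(\ell)\le R$.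
\item[(c)] Every shadow contains $\partial\ell$ for some $\ell$. Hence $\bigcup_\ell\partial\ell$ is dense in $\partial\Sigma_G$, and $\partial\Sigma_G$ is a Cantor set.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Lines in different trees have disjoint boundaries by Lemma~\ref{lem:shadow}(c), and a geodesic line in a tree is determined by its ends.

(b) Let $\ell\subset\tau$ and let $b_\ell$ be the point of $\ell$ nearest to $x_\tau$ in $\tau$; it is a vertex. By \eqref{eq:entry}, $|p|=|b_\ell|+d(b_\ell,p)$ for $p\in\ell$, so $[1,b_\ell]$ followed by either half of $\ell$ is a geodesic ray. A ball contains finitely many vertices, each on three lines.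

(c) At most one tree edge at $x$ lies in $A_x$. A line through $x$ that avoids this edge lies in $B_x$. Density follows from Lemma~\ref{lem:shadow}(b). The same lemma shows that no point is isolated, since every shadow has at least two points; so $\partial\Sigma_G$ is a perfect, totally disconnected, compact metrizable space.
\end{proof}

\subsection{Recognizing blocks}

A homeomorphism of boundaries is given without any relation to the pieces. The first task is to describe the boundaries of blocks in topological terms. They are where the $2$-spheres are.

\begin{proposition}\label{prop:spheres}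
Every subset of $\partial X$ homeomorphic to $\mathbb S^2$ lies in the boundary of exactly one block. For fixed $\xi_0\in\partial\Sigma_G$, the set $\partial Y$ is the union of the $2$-spheres $\Delta_{\xi_0}\cup\Delta_\xi$, $\xi\ne\xi_0$.
\end{proposition}

\begin{proof}
The second statement follows from the description of the hemispheres. Let $\mathcal S\cong\mathbb S^2$ and let $f$ be an edge. The set $K=\mathcal S\cap\partial T_f$ is compact and totally disconnected. So it has empty interior in $\mathcal S$, and it does not separate $\mathcal S$, since $\tilde H_0(\mathcal S\setminus K)\cong\check H^1(K)=0$ by Alexander duality. By \eqref{eq:sides} the connected set $\mathcal S\setminus K$ is the disjoint union of its relatively closed intersections with $\partial X_f^+$ and $\partial X_f^-$, so it lies in one of these closed sets, and so does its closure $\mathcal S$. It cannot lie in both, as $\mathcal S\not\subset\partial T_f$. Thus Lemma~\ref{lem:orient} applies. Its second alternative is excluded by Lemma~\ref{lem:shrink}(a), so $\mathcal S\subset\partial w$ for a piece $w$. The boundary of a plane is a circle and contains no $2$-sphere, so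 $w$ is a block. It is unique because the boundaries of distinct pieces meet in a subset of a Cantor set $\partial T_f$.
\end{proof}

\begin{remark}
This is why $L$ is $D_\infty\times D_\infty$. With $L=D_\infty$ the hemispheres $\Delta_\xi$ would be arcs and the spheres circles. A circle is separated by two points, and the boundaries of planes are circles too, so both steps of the proof would break down.
\end{remark}

\section{Windows}\label{sec:windows}

We now determine the components of $\partial X\setminus\partial Y$ and their limiting shape. Such a component starts in a plane $H_{\tau,h}$, so we first describe how $\tau\times h$ cuts this plane. For $\ell\in\mathcal L$ and $h\in\mathbb Z^2$ we call $\ell\times h$ a \emph{window}; note that $\partial(\ell\times h)=\partial\ell$.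

\subsection{The regions of a plane}

Fix $\tau$ and $h$, and let $\ell\subset\tau$ have colors $i$ and $j=i+3$. At a vertex $x$ of $\ell\times h$ the directions $a_i,a_j$ of the window divide the link of $x$ in $H_{\tau,h}$ into a \emph{short} open arc of length $3\pi/2$, containing $a_{i+1},a_{i+2}$, and a \emph{long} open arc of length $3\pi$, containing the third tree direction $a_{i+6}$. Let $U_x$ be the open star of $x$ in $H_{\tau,h}$, the union of the open cells whose closure contains $x$. The window divides $U_x$ into two connected sets $U_x^{\mathrm{short}}$ and $U_x^{\mathrm{long}}$ corresponding to the two arcs.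

\begin{lemma}\label{lem:regions}
For each line $\ell\subset\tau$ there is a component $E_{\ell,h}$ of $H_{\tau,h}\setminus(\tau\times h)$ that contains all sets $U_x^{\mathrm{short}}$, $x\in\ell\times h$, and has frontier $\ell\times h$. These are all the components, and they are distinct. The set $I_{\ell,h}=\partial\bar E_{\ell,h}\setminus\partial\ell$ is one of the two open arcs into which $\partial\ell$ divides the circle $\partial H_{\tau,h}$, and
\begin{equation}\label{eq:circle}
\partial H_{\tau,h}=\partial\tau\sqcup\bigsqcup_{\ell\subset\tau}I_{\ell,h}.
\end{equation}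
\end{lemma}

\begin{proof}
Write $H'=H_{\tau,h}$, $T'=\tau\times h$, $\ell'=\ell\times h$.

\emph{Construction.} An edge $[x,xa_i]$ of $\ell'$ lies in two squares of $H'$, with vertex sets $x\langle a_i,a_{i+1}\rangle$ and $x\langle a_i,a_{i-1}\rangle$. The first appears as the link edge $\{a_i,a_{i+1}\}$ both at $x$ and at $xa_i$, so its interior lies in the short part of both stars; the interior of the second lies in the long part of both. For an edge of color $j$ the square with $a_{j-1}=a_{i+2}$ is short at both ends and the square with $a_{j+1}$ is long at both ends. Hence $U^{\mathrm{short}}=\bigcup_xU_x^{\mathrm{short}}$ and $U^{\mathrm{long}}=\bigcup_xU_x^{\mathrm{long}}$ are connected, and together with $\ell'$ they form an open neighborhood of $\ell'$. By the Jordan curve theorem in the one-point compactification of $H'\cong\mathbb R^2$, the properly embedded line $\ell'$ has exactly two complementary components, each with frontier $\ell'$. Each of them meets $U^{\mathrm{short}}\cup U^{\mathrm{long}}$. So one of them, $E_{\ell,h}$, contains $U^{\mathrm{short}}$, and the other contains $U^{\mathrm{long}}$. Each component of $T'\setminus\ell'$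 begins with an edge of color $i+6$, which lies in $U^{\mathrm{long}}$. Thus $E_{\ell,h}\cap T'=\emptyset$. The set $E_{\ell,h}$ is connected, open, and closed in $H'\setminus T'$ because its frontier lies in $T'$; so it is a component of $H'\setminus T'$. Different lines give different frontiers.

\emph{All components arise.} Let $p\in H'\setminus T'$ and let $y\in T'$ be nearest to $p$, so $[y,p]\cap T'=\{y\}$. If $y$ is a vertex, the direction of $[y,p]$ lies in one of the three open arcs between $a_1,a_4,a_7$, and each of them is the short arc of a window through $y$. If $y$ is interior to an edge of color $k$, then $[y,p]$ starts in the interior of the square with $a_{k+1}$ or with $a_{k-1}$; these are short for the windows through this edge with colors $(k,k+3)$ and $(k-3,k)$, respectively. So $[y,p]\setminus\{y\}$, a connected subset of $H'\setminus T'$, meets some $E_{\ell,h}$, and $p\in E_{\ell,h}$.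

\emph{The arc.} Apply Lemma~\ref{lem:split} in $H'$ to $\bar E_{\ell,h}=E_{\ell,h}\cup\ell'$ and $H'\setminus E_{\ell,h}$, which meet in $\ell'$. Their boundaries are closed, cover the circle $\partial H'$, and meet in $\partial\ell$. So each of the two open arcs of $\partial H'\setminus\partial\ell$ lies in exactly one of them. Both boundaries contain points outside $\partial\ell$. For $H'\setminus E_{\ell,h}\supset T'$ take a point of $\partial\tau\setminus\partial\ell$. For $\bar E_{\ell,h}$ take a ray from a vertex of $\ell'$ in a direction of the short arc (Lemma~\ref{lem:extend}). By (G3) it does not return to $\ell'$, so it stays in $\bar E_{\ell,h}$, and it does not end in $\partial\ell$. Hence each boundary contains exactly one of the arcs.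

\emph{The decomposition.} A ray from a point of $T'$ stays in $T'$, or leaves it for good and then lies in one $E_{\ell,h}$, so that it ends in $\partial\ell\cup I_{\ell,h}$. This shows that the sets in \eqref{eq:circle} cover $\partial H'$. They are disjoint because $I_{\ell,h}$ misses $\partial(H'\setminus E_{\ell,h})$, and $H'\setminus E_{\ell,h}$ contains $T'$ and the closures of all other regions.
\end{proof}

\subsection{The components of $\partial X\setminus\partial Y$}

Let $\ell\subset\tau$. A tree $T_f\subset H_{\tau,h}$ other than $\tau\times h$ is connected and disjoint from $\tau\times h$, so it lies in one region. With ``behind'' meant as seen from $H_{\tau,h}$, let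
\begin{itemize}
\item $X_{\ell,h}$ be the union of $\bar E_{\ell,h}$ and the parts behind the trees $T_f\subset E_{\ell,h}$;
\item $X'_{\ell,h}$ be the union of $H_{\tau,h}\setminus E_{\ell,h}$ and the parts behind all other trees $T_f\subset H_{\tau,h}$, among them the part behind $\tau\times h$, which contains $Y$.
\end{itemize}
The region $E_{\ell,h}$ is a union of open cells, so both sets are subcomplexes, and they cover $X$. The parts behind different trees are disjoint and meet $H_{\tau,h}$ only in these trees. A tree in $E_{\ell,h}$ misses $H_{\tau,h}\setminus E_{\ell,h}$, a tree in another region misses $\bar E_{\ell,h}$, and $\tau\times h$ meets $\bar E_{\ell,h}$ in $\ell\times h$. So $X_{\ell,h}\cap X'_{\ell,h}=\ell\times h$. By Lemma~\ref{lem:split} both sets are convex, and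
\[
Z_{\ell,h}:=\partial X_{\ell,h}\setminus\partial\ell=\partial X\setminus\partial X'_{\ell,h}
\]
is open in $\partial X$. Since $o\in Y\subset X'_{\ell,h}$, (G3) gives a description in terms of rays:
\begin{equation}\label{eq:Zray}
\text{a ray from $o$ ends in $Z_{\ell,h}$ if and only if it leaves $X'_{\ell,h}$.}
\end{equation}

\begin{proposition}\label{prop:components}
The components of $\partial X\setminus\partial Y$ are the sets $Z_{\ell,h}$, $\ell\in\mathcal L$, $h\in\mathbb Z^2$, and these are pairwise distinct. Moreover $I_{\ell,h}\subset Z_{\ell,h}$, $\overline{Z_{\ell,h}}=Z_{\ell,h}\cup\partial\ell$, and $\overline{Z_{\ell,h}}\cap\partial Y=\partial\ell$.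
\end{proposition}

\begin{proof}
\emph{Covering.} Let $\alpha$ be the ray from $o$ to a point of $\partial X\setminus\partial Y$, and let $\alpha(a)$ be its last point in $Y$. The set $X\setminus Y$ is the disjoint union of the open sets (part behind $\tau\times h$, seen from $Y$)$\,\setminus(\tau\times h)$. So $\alpha((a,\infty))$ lies in one of them, and $\alpha(a)\in\tau\times h$. A third piece containing $\alpha(a)$ would be adjacent to both $Y$ and $H_{\tau,h}$, which is impossible in a tree. So the union of all other pieces is a closed set that misses $\alpha(a)$, and just after time $a$ the ray lies in $H_{\tau,h}\setminus(\tau\times h)$, hence in some $E_{\ell,h}$. This set is disjoint from $X'_{\ell,h}$, and \eqref{eq:Zray} shows that $\alpha$ ends in $Z_{\ell,h}$.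

\emph{Disjointness.} We have $Y\subset X'_{\ell,h}$, so $Z_{\ell,h}\cap\partial Y=\emptyset$. Let $(\ell_1,h_1)\ne(\ell,h)$. If the two windows lie in the same plane, then $X_{\ell_1,h_1}\subset X'_{\ell,h}$ by the definitions. If not, $X_{\ell_1,h_1}$ lies in the part behind $\tau\times h$ seen from $H_{\tau,h}$, and the same inclusion holds. So $Z_{\ell_1,h_1}\subset\partial X'_{\ell,h}$ is disjoint from $Z_{\ell,h}$. Each $Z_{\ell,h}$ contains $I_{\ell,h}\subset\partial X_{\ell,h}\setminus\partial\ell$, so it is nonempty. Thus $\partial X\setminus\partial Y$ is the disjoint union of the nonempty open sets $Z_{\ell,h}$, and it remains to show that they are connected.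

\emph{A connected subset.} Let $\mathcal R$ be the union of $I_{\ell,h}$ and the sets $\partial w$ over all pieces $w$ behind trees $T_f\subset E_{\ell,h}$. For such $w$ and $f$, \eqref{eq:sides} gives $\partial w\cap\partial H_{\tau,h}\subset\partial T_f$, and $\partial T_f\cap\partial\ell=\emptyset$ by Lemma~\ref{lem:bounded}. So $\mathcal R\subset Z_{\ell,h}$ and $\partial T_f\subset I_{\ell,h}$. The boundary of every piece is connected. On the path in $\mathbb T$ from $H_{\tau,h}$ to $w$, the boundary of the first piece after $H_{\tau,h}$ meets $I_{\ell,h}$ in $\partial T_f$, and the boundaries of consecutive pieces share the boundary of a tree. So $\mathcal R$ is connected.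

\emph{Density.} Let $\omega\in Z_{\ell,h}\setminus\mathcal R$. Then $\omega$ lies in the boundary of no piece $w$. For $w$ behind a tree in $E_{\ell,h}$ this holds as $\omega\notin\mathcal R$, and for $w\subset X'_{\ell,h}$ as $\omega\notin\partial X'_{\ell,h}$. The remaining piece is $H_{\tau,h}$, and $\partial H_{\tau,h}=I_{\ell,h}\cup\partial(H_{\tau,h}\setminus E_{\ell,h})\subset\mathcal R\cup\partial X'_{\ell,h}$. In particular $\omega\notin\partial T_f$ for all $f$, so Lemma~\ref{lem:orient} applies to $\{\omega\}$ and gives an edge ray $f_1,f_2,\dots$ from $Y$ with $\omega\in\partial X_{f_n}^+$ for all $n$. The edge $f_1$ leads to a plane $H_{\tau_1,h_1}$, and $T_{f_2}\subset E_{\ell_1,h_1}$ for some $\ell_1\subset\tau_1$. Then $X_{f_2}^+\subset X_{\ell_1,h_1}$ and $\omega\in\partial X_{\ell_1,h_1}\setminus\partial Y\subset Z_{\ell_1,h_1}$. By disjointness $(\ell_1,h_1)=(\ell,h)$. For $n\ge2$ the piece at which $f_n$ ends lies behind $T_{f_2}\subset E_{\ell,h}$, so $\partial T_{f_n}\subset\mathcal R$. By Lemma~\ref{lem:shrink}(b), $\omega\in\overline{\mathcal R}$. Thus $\mathcal R\subset Z_{\ell,h}\subset\overline{\mathcal R}$, and $Z_{\ell,h}$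 is connected.

\emph{Closure.} The set $Z_{\ell,h}\cup\partial\ell=\partial X_{\ell,h}$ is closed, and the points of $\partial\ell$ are the endpoints of the arc $I_{\ell,h}$.
\end{proof}

\subsection{The limiting shape of the components}

A ray to $Z_{\ell,h}$ crosses the window at a point $(p,h)$, which bounds its slope by that of $(b_\ell,h)$. To see that the bound is sharp we need a ray that crosses at $(b_\ell,h)$ itself. There is room for it because the short arc is longer than $\pi$.

\begin{lemma}\label{lem:tip}
If $r(\ell)>0$, then for every $h$ there is a ray from $o$ that passes through $(b_\ell,h)$ and ends in $Z_{\ell,h}$.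
\end{lemma}

\begin{proof}
Let $w=(b_\ell,h)\ne o$, let $i$ and $j=i+3$ be the colors of $\ell\subset\tau$, and let $d$ denote the length metric of $\mathrm{Lk}_X(w)$. Let $\nu$ be the direction at $w$ of $[w,o]\subset Y$; it lies in the subcomplex $\mathrm{Lk}_Y(w)$, whose vertices are generators of $P$. The only spherical subsets containing $a_{i+1}$ or $a_{i+2}$ are vertices and edges of the $9$-cycle. By (W4) the short arc is therefore open in $\mathrm{Lk}_X(w)$, has frontier $\{a_i,a_j\}$, and does not contain $\nu$. So for the point $y$ of the short arc at distance $a\in(0,3\pi/2)$ from $a_i$ along the arc,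
\[
d(y,\nu)\ge\min\bigl\{a+d(a_i,\nu),\ 3\pi/2-a+d(a_j,\nu)\bigr\}.
\]
The right side is at least $\pi$ if $\pi-d(a_i,\nu)\le a\le\pi/2+d(a_j,\nu)$. Since $\ell\times h$ is a geodesic of $X$, (G4) gives $d(a_i,\nu)+d(a_j,\nu)\ge d(a_i,a_j)\ge\pi$, so $\pi-d(a_i,\nu)\le d(a_j,\nu)<\pi/2+d(a_j,\nu)$. Also $\pi-d(a_i,\nu)<3\pi/2$ and $0<\pi/2+d(a_j,\nu)$. Hence
\[
\max\{0,\pi-d(a_i,\nu)\}<\min\{3\pi/2,\pi/2+d(a_j,\nu)\},
\]
and for $a$ strictly between these numbers $d(y,\nu)\ge\pi$. By Lemma~\ref{lem:extend} there is a ray in $H_{\tau,h}$ from $w$ in the direction $y$; it is a ray of $X$ by Lemma~\ref{lem:convex}. By (G4) and (G1) its concatenation with $[o,w]$ is a ray from $o$. It enters $E_{\ell,h}$ at $w$, so it ends in $Z_{\ell,h}$ by \eqref{eq:Zray}.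
\end{proof}

Let $\overline{\mathbb R^2}=\mathbb R^2\cup\{\infty\theta:\theta\in\mathbb S^1\}$ be the disk compactification, in which $z_n\to\infty\theta$ means $|z_n|\to\infty$ and $z_n/|z_n|\to\theta$. For $\xi\in\partial\Sigma_G$ put
\[
J(\xi,z)=\{(\xi,\lambda z):0\le\lambda\le1\}\quad(z\in\mathbb R^2),\qquad J(\xi,\infty\theta)=\{(\xi,\lambda\theta):\lambda\ge0\}\cup\{\theta\}.
\]
This is an arc in $\Delta_\xi$ from $\xi$ to its \emph{tip} $(\xi,z)$ or $\theta$, except that $J(\xi,0)=\{\xi\}$. We write $\ell_n\to\xi$ if the lines $\ell_n$ are distinct and both points of $\partial\ell_n$ converge to $\xi$. Then $r(\ell_n)\to\infty$ by Lemma~\ref{lem:lines}(b). Recall that the nonempty closed subsets of a compact metric space form a compact space in the Hausdorff metric, that a limit of connected sets is connected, and that the limit of $K_n$ consists of the limits of convergent sequences $x_n\in K_n$ and contains all subsequential limits of such points.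

\begin{proposition}\label{prop:limits}
Let $\ell_n\to\xi$ and let $h_n\in\mathbb Z^2$ satisfy $h_n/r(\ell_n)\to z\in\overline{\mathbb R^2}$. Then $\overline{Z_{\ell_n,h_n}}\to J(\xi,z)$ in the Hausdorff metric.
\end{proposition}

\begin{proof}
Write $r_n=r(\ell_n)$ and $Z_n=Z_{\ell_n,h_n}$, and discard the finitely many $n$ with $r_n=0$. If $p_n\in\ell_n$, then $[1,p_n]$ agrees on $[0,r_n]$ with the rays to $\partial\ell_n$ by Lemma~\ref{lem:lines}(b), so $p_n\to\xi$.

\emph{Limits lie in $J(\xi,z)$.} Let $x_n\in\overline{Z_n}$ converge along a subsequence. If $x_n\in\partial\ell_n$ infinitely often, the limit is $\xi$. Otherwise we may assume that $x_n\in Z_n$. By \eqref{eq:Zray} the ray from $o$ to $x_n$ leaves $X'_{\ell_n,h_n}$. Its last point in this set also lies in $X_{\ell_n,h_n}$, so it is a point $(p_n,h_n)$ of the window. The ray begins with the segment $[o,(p_n,h_n)]\subset Y$, of length at least $r_n$, so $x_n$ and $(p_n,h_n)$ have the same limit by (G2). Now $h_n/|p_n|=\lambda_n\,h_n/r_n$ with $\lambda_n=r_n/|p_n|\in(0,1]$. If $z\in\mathbb R^2$, pass to a subsequence with $\lambda_n\to\lambda$; by \eqref{eq:conv} the limit is $(\xi,\lambda z)$.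 If $z=\infty\theta$, then $h_n/|h_n|\to\theta$; pass to a subsequence with $|h_n|/|p_n|\to\lambda\in[0,\infty]$; the limit is $(\xi,\lambda\theta)$ or $\theta$.

\emph{Both ends are limits.} The points of $\partial\ell_n\subset\overline{Z_n}$ converge to $\xi$. The endpoints of the rays of Lemma~\ref{lem:tip} have the same limit as $(b_{\ell_n},h_n)$, and $|b_{\ell_n}|=r_n$, so by \eqref{eq:conv} they converge to the tip of $J(\xi,z)$.

The sets $\overline{Z_n}$ are compact and connected. A Hausdorff limit of a subsequence is a connected subset of $J(\xi,z)$ containing $\xi$ and the tip, so it is $J(\xi,z)$. By compactness the whole sequence converges.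
\end{proof}

\subsection{Recognizing trees}

We also need a topological criterion for two lines to lie in the same tree. Components whose lines lie in one tree are joined through the circles $\partial H_{\tau,h}$. Lines in different trees are separated by a flat $\{x\}\times\mathbb R^2$, with boundary $\partial L$. So we remove from $\partial X$ a set that contains $\partial L$ and misses these circles.

\begin{lemma}\label{lem:trees}
Let $\Omega=\partial\Sigma_G\cup(\partial X\setminus\partial Y)$. Then $Z_{\ell,h}$ and $Z_{\ell',h'}$ lie in the same component of $\Omega$ if and only if $\ell$ and $\ell'$ lie in the same tree $\tau\in\mathcal T$.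
\end{lemma}

\begin{proof}
By \eqref{eq:circle} and Proposition~\ref{prop:components}, the circle $\partial H_{\tau,h}$ lies in $\Omega$ and meets each of the connected sets $Z_{\ell,h}$, $\ell\subset\tau$. The circles $\partial H_{\tau,h}$, $h\in\mathbb Z^2$, all contain $\partial\tau$. So all $Z_{\ell,h}$ with $\ell\subset\tau$ lie in one component of $\Omega$.

Let $\ell\subset\tau$, $\ell'\subset\tau'$, $\tau\ne\tau'$. As in the proof of Lemma~\ref{lem:shadow}(c) there is a vertex $x\in\tau$ with $\tau'$ on the $D$-side of $x$. Let $B$ be the union of $\{x\}$ and the $D$-side, and let $A$ be the complement of the $D$-side in $\Sigma_G$. Then $\tau\subset A$, $\tau'\subset B$, and every tree other than $\tau$ misses $x$; so each tree lies in exactly one of $A,B$. Let $X_A$ be the union of $A\times\mathbb R^2$ and the parts behind the trees $\tau''\times h''$ with $\tau''\subset A$, seen from $Y$, and let $X_B$ be defined by the same recipe with $B$ in place of $A$. These subcomplexes cover $X$. The parts behind different trees are disjoint and meet $Y$ only in these trees, so $X_A\cap X_B=(A\cap B)\times\mathbb R^2=\{x\}\times\mathbb R^2$. By Lemma~\ref{lem:split},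 $\partial X_A$ and $\partial X_B$ cover $\partial X$ and meet in $\partial L$, which is disjoint from $\Omega$. So $\Omega$ is the disjoint union of the relatively closed sets $\Omega\cap\partial X_A\supset Z_{\ell,h}$ and $\Omega\cap\partial X_B\supset Z_{\ell',h'}$.
\end{proof}

\section{What a homeomorphism preserves}\label{sec:homeo}

Let $S_1,S_2$ be Coxeter generating sets of $D$ and $X_i=\Sigma(\Gamma,V_{S_i})$. We index by $i=1,2$ the objects that depend on $S_i$, such as $Y_i$, $\Sigma_{G,i}$, $\mathcal L_i$, $\mathcal T_i$, $r_i$, $\Omega_i$, and omit the index where the space is determined by the context.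

\begin{proposition}\label{prop:structure}
If $\partial X_1\cong\partial X_2$, there is a homeomorphism $\varphi:\partial X_1\to\partial X_2$ with the following properties.
\begin{itemize}
\item[(a)] $\varphi(\partial Y_1)=\partial Y_2$.
\item[(b)] There are bijections $\varphi_*:\mathcal L_1\to\mathcal L_2$ and $\sigma_\ell:\mathbb Z^2\to\mathbb Z^2$, $\ell\in\mathcal L_1$, with $\varphi(\partial\ell)=\partial(\varphi_*\ell)$ and $\varphi(Z_{\ell,h})=Z_{\varphi_*\ell,\sigma_\ell(h)}$.
\item[(c)] $\varphi(\partial\Sigma_{G,1})=\partial\Sigma_{G,2}$ and $\varphi(\partial L)=\partial L$.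
\item[(d)] For each $\xi\in\partial\Sigma_{G,1}$ there is a homeomorphism $F_\xi$ of $\mathbb R^2$ with $\varphi(\xi,z)=(\varphi\xi,F_\xi(z))$.
\item[(e)] For each $\tau\in\mathcal T_1$ there is $\tau'\in\mathcal T_2$ with $\varphi_*\{\ell:\ell\subset\tau\}=\{\ell':\ell'\subset\tau'\}$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $\varphi$ be any homeomorphism and fix $\xi_0$. By Proposition~\ref{prop:spheres} each sphere $\varphi(\Delta_{\xi_0}\cup\Delta_\xi)$ lies in the boundary of a block. All these boundaries contain the disk $\varphi(\Delta_{\xi_0})$, while boundaries of distinct blocks meet in a totally disconnected set. So the blocks coincide, and $\varphi(\partial Y_1)\subset\partial(\gamma Y_2)$ for some $\gamma\in\Gamma$. The same argument for $\varphi^{-1}$ and the block $\gamma Y_2$ gives $\varphi^{-1}(\partial(\gamma Y_2))\subset\partial(\gamma'Y_1)$. Then $\partial Y_1\subset\partial(\gamma'Y_1)$, so $\gamma'Y_1=Y_1$ by the uniqueness in Proposition~\ref{prop:spheres}, and $\varphi(\partial Y_1)=\partial(\gamma Y_2)$. Replace $\varphi$ by $\gamma^{-1}\varphi$.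

(b) By (a) and Proposition~\ref{prop:components}, $\varphi$ maps the components $Z_{\ell,h}$ bijectively to the components $Z_{\ell',h'}$. If $\varphi(Z_{\ell,h})=Z_{\ell',h'}$, then intersecting the closures with $\partial Y_i$ gives $\varphi(\partial\ell)=\partial\ell'$. By Lemma~\ref{lem:lines}(a), $\ell'$ depends only on $\ell$, and $\ell$ depends only on $\ell'$. So $\ell\mapsto\ell'$ is a bijection, and $\varphi$ maps the components with first index $\ell$ bijectively to those with first index $\ell'$.

(c) By Lemma~\ref{lem:lines}(c), $\partial\Sigma_{G,i}$ is the closure of $\bigcup_{\ell\in\mathcal L_i}\partial\ell$, so the first claim follows from (b). The circle $\partial L$ is recognized as the place where sheets of $\partial Y$ branch. Suppose that $\theta\in\partial L$ and $\varphi(\theta)\notin\partial L$. Take distinct $\xi_1,\xi_2,\xi_3\in\partial\Sigma_{G,1}$, and let $U_k\subset\Delta_{\xi_k}$ be the open ball of a small radius about $\theta$ in the round hemisphere $\Delta_{\xi_k}$, with the same radius for all $k$. The $U_k$ are half-disks that meet $\partial L$ in a common arc. For a small radius, $\varphi$ maps $U=U_1\cup U_2\cup U_3$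 into the open subset $\partial Y_2\setminus\partial L\cong\partial\Sigma_{G,2}\times\mathbb R^2$ of $\partial Y_2$. As $U$ is connected and $\partial\Sigma_{G,2}$ is totally disconnected, $\varphi(U)\subset\{\zeta\}\times\mathbb R^2$ for some $\zeta$. By invariance of domain the image of the open disk $U_1\cup U_2$ is a neighborhood of $\varphi(\theta)$ in $\{\zeta\}\times\mathbb R^2$. Since $\theta$ is in the closure of $U_3\setminus\partial L$, this neighborhood meets $\varphi(U_3\setminus\partial L)$. But $U_3\setminus\partial L$ is disjoint from $U_1\cup U_2$, which contradicts injectivity. So $\varphi(\partial L)\subset\partial L$, and the argument for $\varphi^{-1}$ gives equality.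

(d) By (a) and (c), $\varphi$ maps components of $\partial Y_1\setminus\partial L$ onto components of $\partial Y_2\setminus\partial L$. These are the planes $\{\xi\}\times\mathbb R^2$, and $\varphi(\xi,0)=(\varphi\xi,0)$.

(e) By (a) and (c), $\varphi(\Omega_1)=\Omega_2$. By Lemma~\ref{lem:trees} and (b), two lines lie in the same tree if and only if their images under the bijection $\varphi_*$ do.
\end{proof}

Fix such a $\varphi$. Its inverse has the same properties, with $\varphi_*^{-1}$, $\sigma_\ell^{-1}$ and $F_\xi^{-1}$. We know nothing about $F_\xi$ beyond continuity. This suffices because the lattice points are compared only through their number, that is, through area.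

\begin{proposition}\label{prop:ratio}
For each $\xi\in\partial\Sigma_{G,1}$ there is $c(\xi)\in(0,\infty)$ such that $r_1(\ell_n)/r_2(\varphi_*\ell_n)\to c(\xi)$ whenever $\ell_n\to\xi$.
\end{proposition}

\begin{proof}
Let $F=F_\xi$, and let $K_\rho$ be the closed disk of radius $\rho$ about $0\in\mathbb R^2$, with boundary circle $C_\rho$. The compact sets $F(C_\rho)$, $\rho\in[1,2]$, are disjoint subsets of $F(K_2)$, which has finite area; so for each $k$ only finitely many of them have area greater than $1/k$. Choose $\rho\in[1,2]$ with $\mathrm{area}\,F(C_\rho)=0$, and put $K=K_\rho$. This choice depends only on $\xi$. Let $\ell_n\to\xi$. Then $\varphi_*\ell_n\to\varphi\xi$ by Proposition~\ref{prop:structure}(b). Put $r_n=r_1(\ell_n)$, $r'_n=r_2(\varphi_*\ell_n)$, $\sigma_n=\sigma_{\ell_n}$; both $r_n$ and $r'_n$ tend to $\infty$.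

\emph{Step 1: $\sigma_n$ approximates $F$.} We claim that for every compact $K'\subset\mathbb R^2$,
\begin{equation}\label{eq:approx}
\sup_{h\in\mathbb Z^2\cap r_nK'}\bigl|\sigma_n(h)/r'_n-F(h/r_n)\bigr|\to0 .
\end{equation}
Otherwise there are, along a subsequence, points $h_n\in\mathbb Z^2\cap r_nK'$ for which this difference is bounded away from $0$, with $h_n/r_n\to z\in K'$ and $\sigma_n(h_n)/r'_n\to z'\in\overline{\mathbb R^2}$. A homeomorphism of compact metric spaces preserves Hausdorff limits, so Proposition~\ref{prop:limits} in $X_1$ and in $X_2$ gives
\[
\varphi(J(\xi,z))=\lim\varphi\bigl(\overline{Z_{\ell_n,h_n}}\bigr)=\lim\overline{Z_{\varphi_*\ell_n,\sigma_n(h_n)}}=J(\varphi\xi,z').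
\]
Either both $J(\xi,z)$ and $J(\varphi\xi,z')$ are points, or both are arcs and $\varphi$ maps endpoints to endpoints and $\xi$ to $\varphi\xi$. In both cases $\varphi$ maps tip to tip. The image of the first tip is $(\varphi\xi,F(z))\notin\partial L$, so $z'$ is finite and $z'=F(z)$. Then $\sigma_n(h_n)/r'_n$ and $F(h_n/r_n)$ both tend to $F(z)$, a contradiction.

\emph{Step 2: upper bound.} Let $N_\varepsilon$ denote the $\varepsilon$-neighborhood in $\mathbb R^2$. By \eqref{eq:approx}, for large $n$ the injective map $\sigma_n$ sends $\mathbb Z^2\cap r_nK$ into $\mathbb Z^2\cap r'_nN_\varepsilon(F(K))$. The unit squares centered at the points of the latter set have disjoint interiors and lie in $r'_nN_{2\varepsilon}(F(K))$ once $r'_n\varepsilon>1$. So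
\[
\#(\mathbb Z^2\cap r_nK)\le r'^{\,2}_n\,\mathrm{area}\,N_{2\varepsilon}(F(K)).
\]
For a compact set $K'$ whose frontier has area zero, $\#(\mathbb Z^2\cap rK')/r^2\to\mathrm{area}\,K'$ as $r\to\infty$. So the left side is asymptotic to $\pi\rho^2r_n^2$. As $F(K)$ is compact, $\mathrm{area}\,N_{2\varepsilon}(F(K))\to\mathrm{area}\,F(K)$ for $\varepsilon\to0$. Hence $\limsup(r_n/r'_n)^2\,\pi\rho^2\le\mathrm{area}\,F(K)$.

\emph{Step 3: lower bound.} Apply Step 1 to $\varphi^{-1}$, the sequence $\varphi_*\ell_n\to\varphi\xi$ and the compact set $F(K)$. For large $n$ the injective map $\sigma_n^{-1}$ sends $\mathbb Z^2\cap r'_nF(K)$ into $\mathbb Z^2\cap r_nK_{\rho+\varepsilon}$, so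
\[
\#(\mathbb Z^2\cap r'_nF(K))\le\#(\mathbb Z^2\cap r_nK_{\rho+\varepsilon}).
\]
The frontier of $F(K)$ is $F(C_\rho)$, which has area zero by the choice of $\rho$. So the left side is asymptotic to $r'^{\,2}_n\,\mathrm{area}\,F(K)$, where $0<\mathrm{area}\,F(K)<\infty$ since $F(K)$ is compact with nonempty interior. The right side is asymptotic to $\pi(\rho+\varepsilon)^2r_n^2$. Letting $\varepsilon\to0$ we get $\mathrm{area}\,F(K)\le\liminf(r_n/r'_n)^2\,\pi\rho^2$.

Therefore $(r_n/r'_n)^2\to\mathrm{area}\,F_\xi(K_\rho)/(\pi\rho^2)$, which depends only on $\xi$.
\end{proof}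

\begin{corollary}\label{cor:nbhd}
For all $\xi\in\partial\Sigma_{G,1}$ and $\varepsilon>0$ there is an open neighborhood $O$ of $\xi$ in $\partial\Sigma_{G,1}$ such that
\[
(c(\xi)-\varepsilon)\,r_2(\varphi_*\ell)\le r_1(\ell)\le(c(\xi)+\varepsilon)\,r_2(\varphi_*\ell)\qquad\text{for all }\ell\in\mathcal L_1\text{ with }\partial\ell\subset O.
\]
\end{corollary}

\begin{proof}
Otherwise take a decreasing neighborhood basis $O_n$ of $\xi$ and lines $\ell_n$ with $\partial\ell_n\subset O_n$ that violate the inequalities. A line that occurred infinitely often would have both ends in $\bigcap_nO_n=\{\xi\}$. So along a subsequence the $\ell_n$ are distinct, and $\ell_n\to\xi$. Then $r_2(\varphi_*\ell_n)\to\infty$, and Proposition~\ref{prop:ratio} gives the inequalities for large $n$, a contradiction.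
\end{proof}

\section{Growth rates and the proof of Theorem~\ref{thm:A}}\label{sec:growth}

Return to one generating set $S$. For a set of lines $\mathcal A\subset\mathcal L$ define the \emph{critical exponent}
\[
\mathrm{crit}(\mathcal A)=\inf\Bigl\{\delta>0:\sum_{\ell\in\mathcal A}e^{-\delta r(\ell)}<\infty\Bigr\}.
\]
The series converges for $\delta>\mathrm{crit}(\mathcal A)$ and diverges for $0<\delta<\mathrm{crit}(\mathcal A)$. Corollary~\ref{cor:nbhd} controls $\varphi_*$ only near $\xi$, so we need the exponents of the lines with ends in a small open set. They do not depend on the open set, because every shadow contains a full copy of the branching pattern.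

\begin{lemma}\label{lem:growth}
Let $O\subset\partial\Sigma_G$ be open and nonempty.
\begin{itemize}
\item[(a)] $\mathrm{crit}\{\ell\in\mathcal L:\partial\ell\subset O\}=\delta_S$.
\item[(b)] If $\tau\in\mathcal T$ and $O\cap\partial\tau\ne\emptyset$, then $\mathrm{crit}\{\ell\subset\tau:\partial\ell\subset O\}=\log2$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Lines in one tree.} For $\ell\subset\tau$ we have $r(\ell)=|x_\tau|+d(x_\tau,b_\ell)$ by \eqref{eq:entry}. Three lines pass through $x_\tau$. If $b\ne x_\tau$ is a vertex of $\tau$, then $b_\ell=b$ if and only if $\ell$ passes through $b$ and avoids the edge at $b$ toward $x_\tau$; there is exactly one such line, which we call $\ell(b)$. There are $3\cdot2^{m-1}$ vertices of $\tau$ at distance $m\ge1$ from $x_\tau$. So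
\begin{equation}\label{eq:tree}
\sum_{\ell\subset\tau}e^{-\delta r(\ell)}=e^{-\delta|x_\tau|}\,(3+q(\delta)).
\end{equation}

(b) By \eqref{eq:tree} the exponent is at most $\log2$. A ray from $1$ to a point of $O\cap\partial\tau$ passes through $x_\tau$ and then stays in $\tau$. By Lemma~\ref{lem:shadow}(b) it contains a vertex $y\in\tau$, $y\ne x_\tau$, with $\mathrm{Sh}(y)\subset O$. For each $m\ge0$ there are $2^m$ vertices $b\in\tau$ with $d(y,b)=m$ and $y\in[x_\tau,b]$. The lines $\ell(b)$ are distinct and have $r(\ell(b))=|y|+m$. The rays from $1$ to their ends pass through $b$, hence through $y$, so $\partial\ell(b)\subset\mathrm{Sh}(y)$. Thus the series is at least $e^{-\delta|y|}\sum_m2^me^{-\delta m}$, which diverges for $\delta\le\log2$.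

(a) The entry vertices of the trees $\tau\ne T$ are the elements $q_0d_1q_1\cdots q_{k-1}d_k$ with $k\ge1$, $q_0\in Q$ arbitrary, $d_j\ne1$, and $q_j\ne1$ for $j\ge1$, and these expressions are unique. By \eqref{eq:additive} the terms with a given $k$ contribute $(1+q)\,p_S\,(qp_S)^{k-1}$ to $\sum_\tau e^{-\delta|x_\tau|}$. With \eqref{eq:tree},
\[
\sum_{\ell\in\mathcal L}e^{-\delta r(\ell)}=(3+q)\Bigl(1+(1+q)\,p_S\sum_{k\ge0}(qp_S)^k\Bigr),
\]
which is finite for $\delta>\delta_S$, where $q<\infty$ and $qp_S<1$. So the exponent is at most $\delta_S$.

For the converse, choose a vertex $x\ne1$ with $\mathrm{Sh}(x)\subset O$ by Lemma~\ref{lem:shadow}(b). We find a tree $\tau_0\ne T$ whose entry vertex $x_0$ satisfies $x\in[1,x_0]$. If $1$ lies on the $D$-side of $x$, let $\tau_0=xT$; then $x_0=x$. Otherwise choose $1\ne d\in D$ and let $\tau_0=xdT$; then $x$ separates $1$ from $xd$, the point $1$ lies on the $D$-side of $xd$, and $x_0=xd$. The normal form of $x_0$ ends with a nontrivial element of $D$. So the elements $x_0q_1d_1\cdots q_kd_k$ with $k\ge0$ and $q_j,d_j\ne1$ are entry vertices of distinct trees, and by \eqref{eq:additive} the geodesics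 from $1$ to them pass through $x_0$, hence through $x$. The rays from $1$ to the ends of lines in these trees therefore pass through $x$, and these ends lie in $\mathrm{Sh}(x)\subset O$. By \eqref{eq:additive} and \eqref{eq:tree} these lines contribute
\[
e^{-\delta|x_0|}\,(3+q)\sum_{k\ge0}(qp_S)^k .
\]
This diverges for $\delta\le\log2$ because $q=\infty$, and for $\log2<\delta\le\delta_S$ because $qp_S\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $S_1=S$, $S_2=S'$, and let $\varphi$ be as in Proposition~\ref{prop:structure}. Fix $\tau\in\mathcal T_1$ and $\xi\in\partial\tau$, let $\tau'$ be as in part (e) of that proposition, and put $c=c(\xi)$. Let $0<\varepsilon<c$ and take $O$ as in Corollary~\ref{cor:nbhd}. For a set $\mathcal A$ of lines $\ell\in\mathcal L_1$ with $\partial\ell\subset O$, the corollary gives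
\[
\sum_{\ell'\in\varphi_*\mathcal A}e^{-\delta(c+\varepsilon)r_2(\ell')}\le\sum_{\ell\in\mathcal A}e^{-\delta r_1(\ell)}\le\sum_{\ell'\in\varphi_*\mathcal A}e^{-\delta(c-\varepsilon)r_2(\ell')} .
\]
The middle series diverges if $\delta(c+\varepsilon)<\mathrm{crit}(\varphi_*\mathcal A)$ and converges if $\delta(c-\varepsilon)>\mathrm{crit}(\varphi_*\mathcal A)$. Hence
\begin{equation}\label{eq:compare}
\frac{\mathrm{crit}(\varphi_*\mathcal A)}{c+\varepsilon}\le\mathrm{crit}(\mathcal A)\le\frac{\mathrm{crit}(\varphi_*\mathcal A)}{c-\varepsilon}.
\end{equation}

First let $\mathcal A=\{\ell:\partial\ell\subset O\}$. Since $\varphi(\partial\ell)=\partial(\varphi_*\ell)$, we have $\varphi_*\mathcal A=\{\ell':\partial\ell'\subset\varphi(O)\}$, and $\varphi(O)$ is open and nonempty in $\partial\Sigma_{G,2}$. By Lemma~\ref{lem:growth}(a), \eqref{eq:compare} reads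
\[
\frac{\delta_{S_2}}{c+\varepsilon}\le\delta_{S_1}\le\frac{\delta_{S_2}}{c-\varepsilon}.
\]
Next let $\mathcal A=\{\ell\subset\tau:\partial\ell\subset O\}$, so that $\varphi_*\mathcal A=\{\ell'\subset\tau':\partial\ell'\subset\varphi(O)\}$. As $\xi\in O\cap\partial\tau$, Lemma~\ref{lem:growth}(b) gives $\mathrm{crit}(\mathcal A)=\log2$. In particular $\mathcal A$ contains a line $\ell$, and $\partial(\varphi_*\ell)\subset\varphi(O)\cap\partial\tau'$. So the lemma applies to $\varphi_*\mathcal A$ as well, and \eqref{eq:compare} reads
\[
\frac{\log2}{c+\varepsilon}\le\log2\le\frac{\log2}{c-\varepsilon}.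
\]
Let $\varepsilon\to0$. The first pair of inequalities gives $c=\delta_{S_2}/\delta_{S_1}$. The second gives $c=1$, because $\log2>0$; this is where it matters that $T$ is a branching tree. Hence $\delta_{S_1}=\delta_{S_2}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH} Bridson--Haefliger.

\bibitem{problem} \emph{The Boundary And The Virtual Cohomological Dimension Of Coxeter Groups}, \texttt{https://www.math.uh.edu/\textasciitilde hjm/pdf26(4)/10hosaka.pdf}.

\end{thebibliography}
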